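
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{problem}{Problem}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Finite global dimension and a generalization of heredity ideals}


\begin{abstract}
Let $A$ be a left and right artinian ring. Consider torsionless left $A$-modules $Q$ of finite projective dimension such that $D=\operatorname{End}_A(Q)$ is a division ring, the evaluation map $Q\otimes_D\operatorname{Hom}_A(Q,A)\to A$ is injective, and $\operatorname{Tor}^A_k(\operatorname{Tr}Q,Q)=0$ for $k\ge2$. For basic $A$, factoring out the trace ideal of such a module preserves finiteness of the global dimension and the Cartan determinant, and it was asked whether such a module exists whenever $\operatorname{gl\,dim}A<\infty$. We show that the answer is no: over every field there are finite-dimensional basic algebras of global dimension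 $4$ without such a module. We also show that $4$ is optimal: the module exists whenever $\operatorname{gl\,dim}A\le3$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{The conditions}
Throughout, $A$ is a nonzero left and right artinian ring with Jacobson radical $J$, and $\operatorname{mod}A$ is the category of finitely generated left $A$-modules. We write $(-)^*=\operatorname{Hom}_A(-,A)$ for the $A$-dual, from left to right modules and back. The left and right global dimensions of $A$ agree (a theorem of Auslander, valid for two-sided noetherian rings), and $\operatorname{gl\,dim}A$ is their common value.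

A module $Q\in\operatorname{mod}A$ is \emph{torsionless} if it embeds in a free module, equivalently if the natural map $Q\to Q^{**}$ is injective; since $Q$ is finitely generated, it then embeds in some $A^t$. Its \emph{trace ideal} is the two-sided ideal $I=\sum_{f\in Q^*}f(Q)$. If $P_1\to P_0\to Q\to0$ is a minimal projective presentation, the \emph{transpose} $\operatorname{Tr}Q$ is the right module $\operatorname{Cok}(P_0^*\to P_1^*)$. Endomorphisms of $Q$ act on the right of $Q$, and hence on the left of $Q^*$ by $(df)(q)=f(qd)$. We are interested in the following conditions on a torsionless module $Q\in\operatorname{mod}A$: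
\begin{itemize}
\item[(a)] $D=\operatorname{End}_A(Q)$ is a division ring;
\item[(b)] the evaluation map $Q\otimes_D Q^*\to A$, $q\otimes f\mapsto f(q)$, is monic;
\item[(c)] $\operatorname{Tor}^A_k(\operatorname{Tr}Q,Q)=0$ for all $k\ge2$;
\item[(d)] $\operatorname{proj\,dim}_AQ<\infty$.
\end{itemize}

If $A$ is basic, with a complete set $\{e_1,\dots,e_r\}$ of orthogonal primitive idempotents, the \emph{left Cartan matrix} $C(A)=(c_{ij})$ has as entry $c_{ij}$ the composition length of $e_iAe_j$ as a left $e_iAe_i$-module. For a quotient $A/I$ one forms $C(A/I)$ in the same way from a complete set of orthogonal primitive idempotents of $A/I$; its size may be smaller.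

The interest of (a)--(d) comes from the following known theorem.

\begin{theorem}[known]\label{thm:known}
Let $A$ be basic. If a torsionless module $Q\in\operatorname{mod}A$ satisfies \textup{(a)--(d)} and $I$ is its trace ideal, then
\begin{enumerate}
\item[(1)] $\operatorname{gl\,dim}A/I\le\operatorname{gl\,dim}A+\operatorname{proj\,dim}_AQ$;
\item[(2)] $\operatorname{gl\,dim}A\le\operatorname{gl\,dim}A/I+\max\{2,\operatorname{proj\,dim}_AQ+1\}$;
\item[(3)] $\det C(A/I)=\det C(A)$.
\end{enumerate}
\end{theorem}

\begin{problem}[\cite{GHI}]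
Let $A$ be basic. Determine whether $\operatorname{gl\,dim}A<\infty$ ensures the existence of a torsionless module $Q\in\operatorname{mod}A$ which satisfies all the conditions \textup{(a)}, \textup{(b)}, \textup{(c)}, \textup{(d)}.
\end{problem}

\subsection{Why the question is natural}
\emph{Projective $Q$.} Let $Q=Ae$ with $e$ a primitive idempotent. Then $\operatorname{Tr}Q=0$, so (c) and (d) hold. Condition (a) says that $eAe$ is a division ring, and (b) says that the multiplication $Ae\otimes_{eAe}eA\to A$ is monic. If both hold, then $I=AeA$ is, as a left module, a direct sum of copies of $Ae$, hence projective; also $I^2=I$, and $IJI\subseteq AeJeA=0$. These are the defining properties of a \emph{heredity ideal}. So (a)--(d) extend heredity ideals from projective to torsionless modules.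

\emph{Determinants.} Suppose that every basic $A$ with $\operatorname{gl\,dim}A<\infty$ had such a $Q$. The trace ideal $I$ is nonzero, since $Q$ is nonzero and torsionless. If $I\ne A$, then $A/I$ is again basic and artinian, has smaller length, finite global dimension by (1), and the same Cartan determinant by (3). If $I=A$, then $A$ is a direct summand of some $Q^m$; as $Q$ has a local endomorphism ring and $A$ is basic, $A\cong Q$, so $A$ is a division ring and $\det C(A)=1$. By induction on the length one would get $\det C(A)=1$ whenever $\operatorname{gl\,dim}A<\infty$. This is the assertion of the Cartan determinant conjecture.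

\emph{Minimal left ideals.} If $\operatorname{gl\,dim}A<\infty$, then (d) is automatic, and (a), (b) are easy to satisfy: take a minimal left ideal $S$. Condition (a) is Schur's lemma. For (b), write an element of the kernel of evaluation as $\sum_{i=1}^m s_i\otimes f_i$ with $f_1,\dots,f_m\in S^*$ left $D$-independent. If it is nonzero, then $(f_1,\dots,f_m):S^m\to A$ has nonzero kernel, which contains a simple submodule $\{(sd_1,\dots,sd_m):s\in S\}$ with $d_i\in D$ not all zero. Then $\sum_id_if_i=0$, a contradiction. So only (c) is in doubt. When $\operatorname{gl\,dim}A\le2$, we shall see that (c) holds for \emph{every} torsionless module (Proposition~\ref{prop:gd2}), and minimal left ideals solve the problem.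

All this suggests a positive answer. The answer is negative.

\subsection{Results}
Let $k$ be a field and
\[
\Lambda=k[x,y]/(x^2,y^2),\qquad J_\Lambda=(x,y).
\]
We use the following $\Lambda$-modules.
\begin{itemize}
\item $X=\Lambda/(x)$, with basis $a,b$, where $ya=b$, $xa=0$; and $Y=\Lambda/(y)$, with basis $a',b'$, where $xa'=b'$, $ya'=0$.
\item $V_m$ for $m\ge1$, with basis $e_1,\dots,e_m,f_0,\dots,f_m$, where
\[
xe_j=f_{j-1},\qquad ye_j=f_j,\qquad xf_j=yf_j=0 .
\]
\end{itemize}
So $V_m$ is a zigzag of dimension $2m+1$; see Figure~\ref{fig:zigzag}. For $n\ge2$ put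
\[
M=\Lambda\oplus X\oplus Y\oplus V_n,\qquad A_n=\operatorname{End}_\Lambda(M)^{op}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (e1) at (1,1.3) {$e_1$};
\node (e2) at (3,1.3) {$e_2$};
\node (e3) at (5,1.3) {$e_3$};
\node (f0) at (0,0) {$f_0$};
\node (f1) at (2,0) {$f_1$};
\node (f2) at (4,0) {$f_2$};
\node (f3) at (6,0) {$f_3$};
\draw[->] (e1) -- node[left] {$x$} (f0);
\draw[->] (e1) -- node[right] {$y$} (f1);
\draw[->] (e2) -- node[left] {$x$} (f1);
\draw[->] (e2) -- node[right] {$y$} (f2);
\draw[->] (e3) -- node[left] {$x$} (f2);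
\draw[->] (e3) -- node[right] {$y$} (f3);
\end{tikzpicture}
\caption{The module $V_3$ over $k[x,y]/(x^2,y^2)$. Nodes are basis vectors, arrows show the action of $x$ and $y$, and products not shown are zero. The upper row generates the module, and the lower row spans both its radical and its socle.}
\label{fig:zigzag}
\end{figure}

\begin{theorem}\label{thm:main}
For $n\ge2$, the algebra $A_n$ is basic, $\operatorname{gl\,dim}A_n=4$, $\det C(A_n)=1$, and no torsionless module $Q\in\operatorname{mod}A_n$ satisfies \textup{(a)}, \textup{(b)}, \textup{(c)}. If $n\ge4$, there is also no such module over $A_n^{op}$.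
\end{theorem}

\begin{theorem}\label{thm:three}
Let $A$ be a nonzero left and right artinian ring with $\operatorname{gl\,dim}A\le3$. Then there is a torsionless module $Q\in\operatorname{mod}A$ satisfying \textup{(a)--(d)}.
\end{theorem}

Thus $\operatorname{gl\,dim}A<\infty$ does not ensure the existence of $Q$; the algebra $A_2$, with four simple modules, is a counterexample over any field. Global dimension $4$ is the least possible for a counterexample. Since $\det C(A_n)=1$, these examples do not contradict the Cartan determinant conjecture.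

\subsection{The idea}
For a nonprojective $Q$ with (a), condition (c) becomes $\operatorname{Tor}^A_k(Q^*,Q)=0$ for all $k\ge0$ (Section~\ref{sec:c}). Over a finite-dimensional basic algebra of finite global dimension, the Euler characteristic of these Tor spaces depends only on the dimensions of the spaces $e_jQ$ and $Q^*e_j$. If these dimensions are sufficiently constrained, one can hope that the Euler characteristic cannot vanish. Endomorphism algebras $\operatorname{End}_\Lambda(M)^{op}$, with $\Lambda$ commutative local Frobenius and a direct summand of $M$, provide the constraint. There $Q$ gives rise to a $\Lambda$-module $eQ$, where $e$ is the projection onto $\Lambda$, and (a) and (b) force $eQ$ to be the simple module $k$ (Section~\ref{sec:criterion}). For $A_2$ the vanishing of the Euler characteristic becomes the equation $5u=4+2s$ with $s\in\{0,1,2\}$, which has no integer solution (Example~\ref{ex:two}). Sections~\ref{sec:zigzag}--\ref{sec:proof} carry this out for all $n$; the longest part is the computation of the global dimension in Section~\ref{sec:gd}.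 Section~\ref{sec:three} proves Theorem~\ref{thm:three}; of the preceding sections, it uses only Section~\ref{sec:c} and the argument on minimal left ideals above.

\section{Condition (c) as a condition on $Q^*$ and $Q$}\label{sec:c}

For $Q\in\operatorname{mod}A$ consider the map
\[
\mu:Q^*\otimes_AQ\to\operatorname{End}_A(Q),\qquad f\otimes q\mapsto\bigl(z\mapsto f(z)q\bigr).
\]
Its image consists of the endomorphisms that factor through a finitely generated free module.

\begin{lemma}\label{lem:c}
A module $Q\in\operatorname{mod}A$ satisfies \textup{(c)} if and only if $\operatorname{Tor}^A_k(Q^*,Q)=0$ for all $k\ge1$ and $\mu$ is injective.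
\end{lemma}

\begin{proof}
Let $P_1\to P_0\xrightarrow{p}Q\to0$ be a minimal projective presentation. Then
\begin{equation}\label{eq:tr}
0\to Q^*\to P_0^*\to P_1^*\to\operatorname{Tr}Q\to0
\end{equation}
is exact, with $P_0^*,P_1^*$ projective. Let $B$ be the image of $P_0^*\to P_1^*$. For $k\ge3$, dimension shifting gives
\[
\operatorname{Tor}_k(\operatorname{Tr}Q,Q)\cong\operatorname{Tor}_{k-1}(B,Q)\cong\operatorname{Tor}_{k-2}(Q^*,Q).
\]
For $k=2$ it gives
\[
\operatorname{Tor}_2(\operatorname{Tr}Q,Q)\cong\operatorname{Tor}_1(B,Q)\cong\ker\bigl(Q^*\otimes_AQ\to P_0^*\otimes_AQ\bigr).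
\]
Identify $P_0^*\otimes_AQ$ with $\operatorname{Hom}_A(P_0,Q)$. Then the last map sends $f\otimes q$ to $(w\mapsto f(p(w))q)$. It is $\mu$ followed by the map $\operatorname{Hom}_A(Q,Q)\to\operatorname{Hom}_A(P_0,Q)$ which composes with $p$, and the latter is injective because $p$ is onto. So its kernel is $\ker\mu$.
\end{proof}

\begin{corollary}\label{cor:tor}
If \textup{(a)} and \textup{(c)} hold and $Q$ is not projective, then $\operatorname{Tor}^A_k(Q^*,Q)=0$ for all $k\ge0$.
\end{corollary}

\begin{proof}
The image of $\mu$ is a two-sided ideal of the division ring $\operatorname{End}_A(Q)$. If it were everything, the identity of $Q$ would factor through a free module and $Q$ would be projective. So $\mu=0$. As $\mu$ is injective, $Q^*\otimes_AQ=0$; the other Tor groups vanish by Lemma~\ref{lem:c}.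
\end{proof}

\section{A numerical obstruction}\label{sec:criterion}

\subsection{Setting}
Let $\Lambda$ be a finite-dimensional commutative local Frobenius $k$-algebra with residue field $k$. We use two standard consequences: $\dim_k\operatorname{soc}\Lambda=1$, and $\Lambda\cong\operatorname{Hom}_k(\Lambda,k)$ as $\Lambda$-modules. The second gives
\begin{equation}\label{eq:frob}
\dim_k\operatorname{Hom}_\Lambda(U,\Lambda)=\dim_k\operatorname{Hom}_k(U,k)=\dim_kU\qquad(U\in\operatorname{mod}\Lambda).
\end{equation}
Let $M=M_1\oplus\dots\oplus M_r$ with $M_1=\Lambda$, where the $M_j\in\operatorname{mod}\Lambda$ are pairwise nonisomorphic and indecomposable, with $\operatorname{End}_\Lambda(M_j)/\operatorname{rad}=k$ and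
\[
\dim_kM_j\ge2\quad\text{for all }j.
\]
Let $A=\operatorname{End}_\Lambda(M)^{op}$; so the product $\varphi\psi$ in $A$ means first $\varphi$, then $\psi$, and $M$ is a right $A$-module. The algebra $A$ is basic. Let $e_j\in A$ be the projection onto $M_j$, and $e=e_1$.

For $U\in\operatorname{mod}\Lambda$ let $[U]=\operatorname{Hom}_\Lambda(M,U)$, a left $A$-module by precomposition. Then
\[
e_j[U]=\operatorname{Hom}_\Lambda(M_j,U),\qquad Ae_j=[M_j],\qquad e_iAe_j=\operatorname{Hom}_\Lambda(M_i,M_j).
\]
Since $e_iAe_i$ is local with residue field $k$, the Cartan matrix $C=C(A)$ has entries $c_{ij}=\dim_k\operatorname{Hom}_\Lambda(M_i,M_j)$. Put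
\[
\sigma_j=\dim_k\operatorname{soc}M_j,\qquad\tau_j=\dim_kM_j/\operatorname{rad}M_j,\qquad\sigma=(\sigma_1,\dots,\sigma_r),\qquad\tau=(\tau_1,\dots,\tau_r).
\]

\subsection{From $A$-modules to $\Lambda$-modules}
We have $eAe\cong\Lambda$ and $eA=\operatorname{Hom}_\Lambda(\Lambda,M)=M$ as a $\Lambda$-$A$-bimodule. Hence $[U]=\operatorname{Hom}_{eAe}(eA,U)$, and since $eA\otimes_AQ=eQ$, adjunction gives
\begin{equation}\label{eq:adj}
\operatorname{Hom}_A(Q,[U])\cong\operatorname{Hom}_\Lambda(eQ,U),
\end{equation}
the isomorphism being restriction to $eQ\to e[U]=U$.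

\begin{lemma}\label{lem:faithful}
Let $Q\in\operatorname{mod}A$ be torsionless. Then $eAq\ne0$ for every $0\ne q\in Q$. Consequently, for each $j$ the map
\[
e_jQ\to\operatorname{Hom}_\Lambda(M_j,eQ),\qquad q\mapsto(m\mapsto mq)\quad(m\in M_j=eAe_j),
\]
is injective.
\end{lemma}

\begin{proof}
Embed $Q$ in some $A^t=[M^t]$. A nonzero $q$ is a nonzero map $g:M\to M^t$. Choose $m\in M$ with $g(m)\ne0$. The composite of $\Lambda\to M$, $1\mapsto m$, with $g$ is nonzero and lies in $eAq$. If $q\in e_jQ$ and $eAe_jq=0$, then $eAq=eAe_jq=0$, so $q=0$.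
\end{proof}

The next lemma is the reason for working with such algebras: conditions (a) and (b) leave no choice for $eQ$.

\begin{lemma}\label{lem:W}
Let $Q\in\operatorname{mod}A$ be torsionless and satisfy \textup{(a)} and \textup{(b)}. Then $\operatorname{End}_A(Q)=k$, and $eQ$ is the simple $\Lambda$-module $k$.
\end{lemma}

\begin{proof}
Put $W=eQ$ and $D=\operatorname{End}_A(Q)$. Since $A$ is a finite-dimensional $k$-algebra, $D$ is a finite-dimensional division $k$-algebra with $k$ central. By (a), $Q\ne0$, so $W\ne0$ by Lemma~\ref{lem:faithful}. By \eqref{eq:adj}, $Q^*e=\operatorname{Hom}_A(Q,[\Lambda])\cong\operatorname{Hom}_\Lambda(W,\Lambda)$. Multiplying the monomorphism in (b) by $e$ on both sides, we see that the evaluation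
\[
W\otimes_D\operatorname{Hom}_\Lambda(W,\Lambda)\to\Lambda
\]
is injective. The ring $D$ acts on $W$ by $\Lambda$-endomorphisms, so $\operatorname{soc}W$ is a $D$-subspace. A $\Lambda$-homomorphism maps socle into socle. So evaluation restricts to an injection
\[
\operatorname{soc}W\otimes_D\operatorname{Hom}_\Lambda(W,\Lambda)\to\operatorname{soc}\Lambda
\]
into a one-dimensional space. Both factors on the left are nonzero, the second by \eqref{eq:frob}. If $s,t\ge1$ are their $D$-dimensions, then $st\dim_kD\le1$. Hence $D=k$ and $\dim_k\operatorname{Hom}_\Lambda(W,\Lambda)=1$, and $\dim_kW=1$ by \eqref{eq:frob}.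
\end{proof}

\begin{proposition}\label{prop:crit}
In this setting, suppose that $\operatorname{gl\,dim}A<\infty$ and that $\mathbf x\in\mathbb Q^r$ satisfies $\mathbf xC=\sigma$. If some torsionless $Q\in\operatorname{mod}A$ satisfies \textup{(a)}, \textup{(b)}, \textup{(c)}, then there are integers $u_j$ with $0\le u_j\le\tau_j$ for all $j$, $u_1=1$, and $\sum_jx_ju_j=0$.
\end{proposition}

\begin{proof}
Put $u_j=\dim_ke_jQ$. By Lemma~\ref{lem:W}, $eQ\cong k$, so $u_1=1$. By Lemma~\ref{lem:faithful}, $u_j\le\dim_k\operatorname{Hom}_\Lambda(M_j,k)=\tau_j$. By \eqref{eq:adj}, $Q^*e_j=\operatorname{Hom}_A(Q,[M_j])\cong\operatorname{Hom}_\Lambda(k,M_j)$ has dimension $\sigma_j$.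

The module $Q$ is not projective. Otherwise, being indecomposable by (a), it would be isomorphic to some $Ae_j$, and $eQ\cong eAe_j=M_j$ would have dimension at least $2$. So Corollary~\ref{cor:tor} applies, and
\[
\chi=\sum_{i\ge0}(-1)^i\dim_k\operatorname{Tor}^A_i(Q^*,Q)=0 .
\]

Since $\operatorname{gl\,dim}A<\infty$, there is a finite resolution $0\to P_d\to\dots\to P_0\to Q\to0$ by finitely generated projectives. Let $y_j\in\mathbb Z$ be the alternating sum over $i$ of the multiplicities of $Ae_j$ in $P_i$, and let $y,u$ be the columns with entries $y_j,u_j$. Counting dimensions in $e_i(-)$ gives $u_i=\sum_jc_{ij}y_j$, that is, $u=Cy$. Applying $Q^*\otimes_A-$ to the resolution and using $Q^*\otimes_AAe_j=Q^*e_j$, we get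
\[
\chi=\sum_jy_j\dim_kQ^*e_j=\sigma y=\mathbf xCy=\mathbf xu .
\]
So $\sum_jx_ju_j=\chi=0$.
\end{proof}

\begin{remark}
The hypothesis $\dim_kM_j\ge2$ excludes algebras for which the required module exists. If some $M_j\cong k$, then $Q=[k]$ is projective with $\operatorname{End}_A(Q)=k$. Evaluation for $Q$ is the composition map $\operatorname{Hom}_\Lambda(M,k)\otimes_k\operatorname{Hom}_\Lambda(k,M)\to\operatorname{End}_\Lambda(M)$. It is injective, being the inclusion of $\operatorname{Hom}_k(M/\operatorname{rad}M,\operatorname{soc}M)$. So $Q$ satisfies (a)--(d).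
\end{remark}

\section{Zigzag modules}\label{sec:zigzag}

From now on $\Lambda=k[x,y]/(x^2,y^2)$. It is commutative and local with residue field $k$, and its socle is $kxy$: if $w=c_0+c_1x+c_2y+c_3xy$, then $xw=0$ forces $c_0=c_2=0$ and $yw=0$ forces $c_0=c_1=0$. As the socle is one-dimensional, $\Lambda$ is Frobenius: if $\lambda$ is a linear form on $\Lambda$ with $\lambda(xy)\ne0$, the form $(v,w)\mapsto\lambda(vw)$ is nondegenerate. Fix $n\ge2$.

\subsection{Maps from $V_m$}

\begin{lemma}\label{lem:V}
Let $m\ge1$.
\begin{enumerate}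
\item[(i)] For every $\Lambda$-module $T$, the rule $e_j\mapsto p_j$ identifies $\operatorname{Hom}_\Lambda(V_m,T)$ with the set of $(p_1,\dots,p_m)\in T^m$ such that
\[
xyp_j=0\ (1\le j\le m),\qquad yp_j=xp_{j+1}\ (1\le j<m).
\]
\item[(ii)] $\{v\in V_m:xv=0\}=\{v\in V_m:yv=0\}=\operatorname{soc}V_m=\operatorname{rad}V_m=\langle f_0,\dots,f_m\rangle$. In particular, a homomorphism from $V_m$ is injective if it is injective on $\langle f_0,\dots,f_m\rangle$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The relations $xye_j=0$ and $ye_j=xe_{j+1}$ hold in $V_m$. The module defined by generators $e_1,\dots,e_m$ and these relations is spanned by the $2m+1$ elements $e_1,\dots,e_m,xe_1,ye_1,\dots,ye_m$. It maps onto $V_m$, which has dimension $2m+1$, so it is $V_m$.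

(ii) If $v\equiv\sum c_je_j$ modulo $\langle f_0,\dots,f_m\rangle$, then $xv=\sum c_jf_{j-1}$ and $yv=\sum c_jf_j$. Each of them vanishes only if all $c_j=0$. The kernel of a homomorphism, if nonzero, meets the socle.
\end{proof}

The Hom spaces involving $\Lambda$, $X$, $Y$ are immediate. We have $\dim\operatorname{Hom}(\Lambda,U)=\dim U=\dim\operatorname{Hom}(U,\Lambda)$ by \eqref{eq:frob}. The space $\operatorname{Hom}(X,U)=\{u\in U:xu=0\}$ has dimension $2,1,n+1$ for $U=X,Y,V_n$, and $\operatorname{Hom}(Y,U)=\{u\in U:yu=0\}$ has dimension $1,2,n+1$. A map $V_n\to X$ is given by $p_1,\dots,p_n\in X$ with $yp_j=xp_{j+1}=0$ for $j<n$, that is, by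
\begin{equation}\label{eq:VX}
p_1,\dots,p_{n-1}\in kb,\qquad p_n\in X\text{ arbitrary};
\end{equation}
so $\dim\operatorname{Hom}(V_n,X)=n+1$. In the same way a map $V_n\to Y$ is given by
\begin{equation}\label{eq:VY}
p_1\in Y\text{ arbitrary},\qquad p_2,\dots,p_n\in kb',
\end{equation}
and $\dim\operatorname{Hom}(V_n,Y)=n+1$. Only $\operatorname{End}(V_n)$ needs an argument.

\begin{example}[the case $n=2$]\label{ex:two}
An endomorphism of $V_2$ is given by $p_1,p_2\in V_2$ with $yp_1=xp_2$. Write $p_j=c_{j1}e_1+c_{j2}e_2+(\text{socle})$. Then $yp_1=c_{11}f_1+c_{12}f_2$ and $xp_2=c_{21}f_0+c_{22}f_1$, so the condition is $c_{11}=c_{22}$, $c_{12}=c_{21}=0$. The socle parts are arbitrary, which adds $2\cdot3$ parameters, and $\dim\operatorname{End}(V_2)=7$. With the order $\Lambda,X,Y,V_2$ we get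
\[
C(A_2)=\begin{pmatrix}4&2&2&5\\2&2&1&3\\2&1&2&3\\5&3&3&7\end{pmatrix},\qquad\sigma=(1,1,1,3),\qquad\tau=(1,1,1,2),
\]
and $\mathbf x=(-4,-2,-2,5)$ satisfies $\mathbf xC=\sigma$: the columns give $-16-4-4+25=1$, $-8-4-2+15=1$ (twice), and $-20-6-6+35=3$. Grant for the moment that the setting of Section~\ref{sec:criterion} applies (shown after Lemma~\ref{lem:VV}) and that $\operatorname{gl\,dim}A_2$ is finite (Proposition~\ref{prop:gd}). Then a torsionless $Q$ with (a), (b), (c) would give, by Proposition~\ref{prop:crit}, integers $u_X,u_Y\in\{0,1\}$ and $u_V$ with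
\[
5u_V=4+2(u_X+u_Y)\in\{4,6,8\},
\]
which is impossible. So there is no such $Q$.
\end{example}

For general $n$ we need all maps $V_n\to V_m$ with $|m-n|\le1$. The coefficient comparison of the example becomes a propagation along diagonals. For $m\ge1$, $1\le l\le n$ and $0\le j\le m$ let
\[
E_{l,j}:V_n\to V_m,\qquad e_l\mapsto f_j,\quad e_i\mapsto0\ (i\ne l),
\]
a homomorphism which kills $\operatorname{soc}V_n$; the target $V_m$ will be clear from the context. For fixed $m$ the $E_{l,j}$ form a basis of the space of homomorphisms $V_n\to V_m$ with image in the socle.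

\begin{lemma}\label{lem:VV}
\begin{enumerate}
\item[(i)] Every homomorphism $V_n\to V_{n-1}$ is a combination of the $E_{l,j}$.
\item[(ii)] $\operatorname{End}(V_n)=k\cdot1\oplus\langle E_{l,j}\rangle$, and $\langle E_{l,j}\rangle$ is an ideal of square zero. So $\operatorname{End}(V_n)$ is local with residue field $k$, $\dim\operatorname{End}(V_n)=1+n(n+1)$, and the nonisomorphisms $V_n\to V_n$ are the combinations of the $E_{l,j}$.
\item[(iii)] Every homomorphism $V_n\to V_{n+1}$ is a combination of $\iota_0$, $\iota_1$ and the $E_{l,j}$, where $\iota_0(e_j)=e_j$, $\iota_0(f_j)=f_j$, $\iota_1(e_j)=e_{j+1}$, $\iota_1(f_j)=f_{j+1}$.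
\end{enumerate}
\end{lemma}

\begin{proof}
Let $h:V_n\to V_m$ with $h(e_j)\equiv\sum_{l=1}^mc_{jl}e_l$ modulo the socle. In $yh(e_j)=xh(e_{j+1})$ the two sides are $\sum_lc_{jl}f_l$ and $\sum_lc_{j+1,l}f_{l-1}$. Comparing coefficients of $f_0$, of $f_l$ with $1\le l\le m-1$, and of $f_m$, we get for $1\le j\le n-1$
\[
c_{j+1,1}=0,\qquad c_{jl}=c_{j+1,l+1}\ (1\le l\le m-1),\qquad c_{jm}=0 .
\]
So $c$ is constant along diagonals of the $n\times m$ matrix. If $l<j$, going up the diagonal from $(j,l)$ we reach column $1$ in row $j-l+1\ge2$, so $c_{jl}=0$. If $l-j>m-n$, going down we reach column $m$ in row $j+m-l\le n-1$, so $c_{jl}=0$. Only the diagonals $0\le l-j\le m-n$ survive: none for $m=n-1$, one for $m=n$, and two for $m=n+1$. In the last two cases they are realized by the identity and by $\iota_0,\iota_1$, respectively. Subtracting multiples of these maps from $h$ leaves a map with image in the socle. In (ii), the maps with image in the socle form an ideal, and the product of two of the $E$'s is zero, because each $E_{l,j}$ has image in the socle and kills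 it.
\end{proof}

The modules $\Lambda,X,Y$ are cyclic, with local endomorphism rings $\Lambda$, $\Lambda/(x)$, $\Lambda/(y)$ of residue field $k$. With Lemma~\ref{lem:VV}(ii), all four summands of $M$ are indecomposable with $\operatorname{End}/\operatorname{rad}=k$. Their dimensions are $4,2,2,2n+1$, and $X\not\cong Y$ because their annihilators differ; so they are pairwise nonisomorphic. Hence Section~\ref{sec:criterion} applies to $M$; in particular, $A_n$ is basic.

\begin{proposition}\label{prop:cartan}
With the order $\Lambda,X,Y,V_n$,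
\[
C=C(A_n)=\begin{pmatrix}4&2&2&2n+1\\2&2&1&n+1\\2&1&2&n+1\\2n+1&n+1&n+1&n^2+n+1\end{pmatrix},\qquad
\begin{aligned}\sigma&=(1,1,1,n+1),\\ \tau&=(1,1,1,n),\end{aligned}
\]
and $\det C=1$.
\end{proposition}

\begin{proof}
The entries of $C$ were computed above. The modules $\Lambda,X,Y$ have simple tops and the simple socles $kxy$, $kb$, $kb'$; for $V_n$ use Lemma~\ref{lem:V}(ii). For the determinant, subtract $\frac n2$ times the first row from the last row, then $\frac n2$ times the first column from the last column. The corner entry becomes $n^2+n+1-\frac n2(2n+1)-\frac n2=1$. After this, subtract the last row from the others: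
\[
\det C=\det\begin{pmatrix}4&2&2&1\\2&2&1&1\\2&1&2&1\\1&1&1&1\end{pmatrix}
=\det\begin{pmatrix}3&1&1\\1&1&0\\1&0&1\end{pmatrix}=1 .\qedhere
\]
\end{proof}

We also need the maps $V_n\to J_\Lambda=\langle x,y,xy\rangle$.

\begin{lemma}\label{lem:VJ}
The maps $V_n\to J_\Lambda$ are the rules $e_j\mapsto\alpha_jx+\beta_jy+\gamma_jxy$ with $\alpha_j=\beta_{j+1}$ for $1\le j<n$. Equivalently, they are the combinations of the maps
\[
\theta_i:\ e_j\mapsto\delta_{j,i}\,x+\delta_{j,i+1}\,y\quad(0\le i\le n)
\]
and of the maps $e_l\mapsto xy$, $e_i\mapsto0$ $(i\ne l)$, for $1\le l\le n$.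
\end{lemma}

\begin{proof}
For $p_j=\alpha_jx+\beta_jy+\gamma_jxy$ we have $xyp_j=0$, $yp_j=\alpha_jxy$ and $xp_{j+1}=\beta_{j+1}xy$, so the first statement is Lemma~\ref{lem:V}(i). Such a map equals $\beta_1\theta_0+\sum_{i=1}^n\alpha_i\theta_i$ plus a map with image in $kxy$.
\end{proof}

Thus $\theta_i$ sends $e_i$ to $x$ and the next generator $e_{i+1}$ to $y$; for $i=0$ and $i=n$ only one of the two is present.

\section{The global dimension of $A_n$}\label{sec:gd}

Write $V=V_n$ and $A=A_n$. The simple $A$-modules are $S_U=[U]/\operatorname{rad}[U]$ for $U\in\{\Lambda,X,Y,V\}$, and $\operatorname{gl\,dim}A$ is the maximum of their projective dimensions. The part of $\operatorname{rad}[U]$ belonging to $U'\in\{\Lambda,X,Y,V\}$ is the set of nonisomorphisms $U'\to U$.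

The functor $[-]=\operatorname{Hom}_\Lambda(M,-)$ is left exact. It is fully faithful on direct sums of copies of $\Lambda,X,Y,V$, which it sends to projectives. For a map $p:U\to U''$ of $\Lambda$-modules, the image of $[p]$ consists of the maps that factor through $p$. So resolutions of $A$-modules are found in two steps: find a map $p$ through which all relevant maps from $\Lambda,X,Y,V$ factor (\emph{lift}), and identify $\ker p$. Maps from $\Lambda$ lift along any surjection, and we shall not mention them again.

\begin{proposition}\label{prop:gd}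
$\operatorname{proj\,dim}S_V=4$, and $S_\Lambda,S_X,S_Y$ have projective dimension at most $3$. Hence $\operatorname{gl\,dim}A_n=4$.
\end{proposition}

The plan for $S_V$ is as follows. The nonisomorphisms to $V_n$ are the maps that factor through a map $\Lambda^n\oplus X\oplus Y\to V_n$ with kernel $V_{n+1}$. This kernel is not a summand of $M$, but it is covered by two copies of $V_n$, with kernel $V_{n-1}$. Finally $V_{n-1}$ is covered by $\Lambda^{n-1}\oplus X\oplus Y$ with kernel $V_n$, which is a summand of $M$, and the resolution stops. The first and third steps are two instances of one construction.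

\subsection{Covering $V_m$ by $\Lambda^m\oplus X\oplus Y$}

\begin{lemma}\label{lem:ker}
For $m\ge1$ let $\varepsilon_1,\dots,\varepsilon_m$ be the standard basis of $\Lambda^m$ and
\[
p:\Lambda^m\oplus X\oplus Y\to V_m,\qquad\varepsilon_j\mapsto e_j,\quad a\mapsto f_m,\quad a'\mapsto f_0 .
\]
Then $p$ is onto and $\ker p\cong V_{m+1}$.
\end{lemma}

\begin{proof}
The map $p$ is well defined since $xf_m=yf_0=0$, and it is onto. Its kernel has dimension $4m+4-(2m+1)=2m+3=\dim V_{m+1}$. The following elements are in the kernel:
\[
w_1=x\varepsilon_1-a',\qquad w_j=(-1)^j(y\varepsilon_{j-1}-x\varepsilon_j)\ (2\le j\le m),\qquad w_{m+1}=(-1)^{m+1}(y\varepsilon_m-a).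
\]
They satisfy $xyw_j=0$ and
\[
xw_1=-b',\qquad yw_j=(-1)^{j+1}xy\varepsilon_j=xw_{j+1}\ (1\le j\le m),\qquad yw_{m+1}=(-1)^mb .
\]
By Lemma~\ref{lem:V}(i), $e_j\mapsto w_j$ defines a map $V_{m+1}\to\ker p$. It sends $f_0,\dots,f_{m+1}$ to $b',xy\varepsilon_1,\dots,xy\varepsilon_m,b$ up to sign, so it is injective by Lemma~\ref{lem:V}(ii), and bijective by dimensions.
\end{proof}

\begin{lemma}\label{lem:image}
Let $m\in\{n-1,n\}$ and let $p$ be the map of Lemma~\ref{lem:ker}. The image of $[p]$ is $[V_{n-1}]$ if $m=n-1$, and $\operatorname{rad}[V_n]$ if $m=n$. Hence the sequences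
\begin{gather}
0\to[V]\to[\Lambda^{n-1}\oplus X\oplus Y]\to[V_{n-1}]\to0,\label{eq:s1}\\
0\to[V_{n+1}]\to[\Lambda^n\oplus X\oplus Y]\to\operatorname{rad}[V]\to0\label{eq:s2}
\end{gather}
are exact. In particular, $\operatorname{proj\,dim}[V_{n-1}]\le1$.
\end{lemma}

\begin{proof}
For $m=n$, no isomorphism $V_n\to V_n$ factors through $p$, since $V_n$ is not a direct summand of $\Lambda^n\oplus X\oplus Y$; so the image of $[p]$ lies in $\operatorname{rad}[V_n]$. It remains to lift all maps to $V_m$ from $X$, $Y$ and $V$, except that for $m=n$ only the nonisomorphisms $V\to V_n$ have to be lifted.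

\emph{From $X$.} By Lemma~\ref{lem:V}(ii) the maps are combinations of $a\mapsto f_l$. If $l<m$, then $f_l=xe_{l+1}$, and $a\mapsto x\varepsilon_{l+1}$ is a lift. For $l=m$ the identity of $X$ is a lift.

\emph{From $Y$.} If $l>0$, then $f_l=ye_l$, and $a'\mapsto f_l$ lifts to $a'\mapsto y\varepsilon_l$. For $l=0$ the identity of $Y$ is a lift.

\emph{From $V$.} By Lemma~\ref{lem:VV}(i),(ii) we have to lift the maps $E_{l,j}:V_n\to V_m$, $1\le l\le n$, $0\le j\le m$. Following $\theta_i:V_n\to J_\Lambda\subset\Lambda$ by $1\mapsto\varepsilon_q$ and $p$, we obtain the liftable map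
\begin{equation}\label{eq:pair}
E_{i,q-1}+E_{i+1,q}\qquad(0\le i\le n,\ 1\le q\le m),\qquad\text{where }E_{0,\ast}=E_{n+1,\ast}=0 .
\end{equation}
So of two neighbors on a diagonal, one lifts if and only if the other does. It suffices to lift one map on each diagonal.
\begin{itemize}
\item With $i=0$ we see that $E_{1,q}$ lifts for $1\le q\le m$. Also $E_{1,0}$ lifts: it is the composite of the map $V\to Y$, $e_1\mapsto a'$, $e_j\mapsto0$ for $j>1$ (see \eqref{eq:VY}), with $p$. Hence all $E_{1,j}$ lift, and going down diagonals, so do all $E_{l,j}$ with $j\ge l-1$.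
\item With $i=n$ we see that $E_{n,j}$ lifts for $0\le j\le m-1$. If $j\le l-2$, the diagonal through $(l,j)$ reaches row $n$ at $(n,n-l+j)$ with $n-l+j\le n-2\le m-1$. Going back up, $E_{l,j}$ lifts.
\end{itemize}
The exact sequences follow with Lemma~\ref{lem:ker}.
\end{proof}

\subsection{The resolution of $S_V$}

\begin{lemma}\label{lem:s3}
There is an exact sequence $0\to[V_{n-1}]\to[V]^2\to[V_{n+1}]\to0$.
\end{lemma}

\begin{proof}
The map $(\iota_0,\iota_1):V^2\to V_{n+1}$ is onto, and its kernel has dimension $2(2n+1)-(2n+3)=2n-1=\dim V_{n-1}$. The kernel contains $g_j=(e_{j+1},-e_j)$ for $1\le j\le n-1$, and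
\[
xyg_j=0,\qquad xg_j=(f_j,-f_{j-1}),\qquad yg_j=(f_{j+1},-f_j),
\]
so $yg_j=xg_{j+1}$ for $j<n-1$. The rule $e_j\mapsto g_j$ defines a map from $V_{n-1}$ to the kernel which sends $f_j$ to $(f_{j+1},-f_j)$, $0\le j\le n-1$. These $n$ elements are independent, so the map is injective, hence bijective.

\emph{Lifting.} Every $f_l\in V_{n+1}$ is the image of a socle element of $V^2$. So the maps $a\mapsto f_l$ from $X$, $a'\mapsto f_l$ from $Y$, and $E_{l,j}$ from $V$ lift. By Lemma~\ref{lem:VV}(iii), the maps from $V$ are combinations of the $E_{l,j}$ and of $\iota_0,\iota_1$, and the latter two also lift.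
\end{proof}

Splicing \eqref{eq:s2}, Lemma~\ref{lem:s3} and \eqref{eq:s1} we get the projective resolution
\[
0\to[V]\to[\Lambda^{n-1}\oplus X\oplus Y]\to[V]^2\to[\Lambda^n\oplus X\oplus Y]\to[V]\to S_V\to0 .
\]
Consecutive projective terms have no common indecomposable summand. So all components of the differentials between indecomposable projectives are nonisomorphisms, hence not onto, and have image in the radical. The resolution is minimal, and $\operatorname{proj\,dim}S_V=4$.

\subsection{The simple modules $S_X$ and $S_Y$}
Let $p:V\to X$ be given by $p(e_n)=a$ and $p(e_j)=0$ for $j<n$, as allowed by \eqref{eq:VX}; so $p(f_n)=b$ and $p(f_j)=0$ for $j<n$. Its kernel $\langle e_1,\dots,e_{n-1},f_0,\dots,f_{n-1}\rangle$ is $V_{n-1}$. No isomorphism $X\to X$ factors through $p$, since $X$ is not a summand of $V$. The nonisomorphisms lift: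
\begin{itemize}
\item from $X$: $a\mapsto\beta b$ lifts to $a\mapsto\beta f_n$;
\item from $Y$: a map sends $a'$ to some $\beta b$, as $\{u\in X:yu=0\}=kb$, and lifts to $a'\mapsto\beta f_n$;
\item from $V$: by \eqref{eq:VX} a map is $e_j\mapsto\beta_jb$ for $j<n$, $e_n\mapsto\alpha a+\beta_nb$; it lifts to $\alpha\cdot1+\sum_j\beta_jE_{j,n}$.
\end{itemize}
So $0\to[V_{n-1}]\to[V]\to\operatorname{rad}[X]\to0$ is exact. With $\operatorname{proj\,dim}[V_{n-1}]\le1$ we get $\operatorname{proj\,dim}S_X\le3$. Twisting by the automorphism of $\Lambda$ that exchanges $x$ and $y$ interchanges $X$ and $Y$ and carries $\Lambda$ and $V_n$ to isomorphic modules, via $e_j\leftrightarrow e_{n+1-j}$, $f_j\leftrightarrow f_{n-j}$ for $V_n$. Hence $\operatorname{proj\,dim}S_Y\le3$.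

\subsection{The simple module $S_\Lambda$}
A map from an indecomposable module onto $\Lambda$ splits, so it is an isomorphism. Hence $\operatorname{rad}[\Lambda]=[J_\Lambda]$. Lemma~\ref{lem:VJ} tells us how to cover $J_\Lambda$. Let $V^{(1)},\dots,V^{(n-1)}$ be copies of $V$ and
\[
\pi:R=Y\oplus V^{(1)}\oplus\dots\oplus V^{(n-1)}\oplus X\to J_\Lambda,\qquad a'\mapsto y,\quad\pi|_{V^{(i)}}=\theta_i,\quad a\mapsto x .
\]
The map $\pi$ is onto, and all maps to $J_\Lambda$ lift:
\begin{itemize}
\item from $X$: maps send $a$ into $\{w\in J_\Lambda:xw=0\}=\langle x,xy\rangle$, to which $\pi$ maps $X$ isomorphically;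
\item from $Y$: maps send $a'$ into $\{w\in J_\Lambda:yw=0\}=\langle y,xy\rangle$, to which $\pi$ maps $Y$ isomorphically;
\item from $V$: use the generators in Lemma~\ref{lem:VJ}. The map $\theta_0$ (only $e_1\mapsto y$) lifts to $V\to Y$, $e_1\mapsto a'$; the map $\theta_n$ (only $e_n\mapsto x$) lifts to $V\to X$, $e_n\mapsto a$; for $1\le i\le n-1$ the map $\theta_i$ lifts to the inclusion of $V^{(i)}$; and $e_l\mapsto xy$ lifts to $V\to X$, $e_l\mapsto b$. (Here generators not mentioned go to $0$.)
\end{itemize}

\begin{lemma}\label{lem:kerpi}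
$\ker\pi\cong V_{n-1}^{\,n}$.
\end{lemma}

\begin{proof}
The idea is that $\theta_i$ and $\theta_{i+1}$ differ by a shift of generators, so that differences of shifted generators lie in the kernel. To treat all summands of $R$ alike, view $Y$ and $X$ as degenerate zigzags with numbers $0$ and $n$. Let $e^i_j,f^i_j$ be the basis of $V^{(i)}$ for $1\le i\le n-1$. Put
\[
e^0_1=a',\quad f^0_0=b',\quad e^n_n=a,\quad f^n_n=b,
\]
and let the remaining $e^0_j,e^n_j$ $(1\le j\le n)$ and $f^0_j,f^n_j$ $(0\le j\le n)$ be $0$. Then for all $0\le i\le n$ and $1\le j\le n$,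
\[
xe^i_j=f^i_{j-1},\qquad ye^i_j=f^i_j,\qquad\pi(e^i_j)=\delta_{j,i}\,x+\delta_{j,i+1}\,y .
\]
For $i=0$ the first two formulas say that $xa'=b'$, $ya'=0$, and for $i=n$ that $xa=0$, $ya=b$; the other cases there read $0=0$.

For $0\le i\le n-1$ and $1\le j\le n-1$ put $d^i_j=e^i_j-e^{i+1}_{j+1}$. The formula for $\pi$ gives $d^i_j\in\ker\pi$. With $\varphi^i_j=f^i_j-f^{i+1}_{j+1}$ for $0\le i,j\le n-1$ we have
\[
xd^i_j=\varphi^i_{j-1},\qquad yd^i_j=\varphi^i_j,\qquad xyd^i_j=0 .
\]
So for each $i$ the rule $e_j\mapsto d^i_j$ defines a map $V_{n-1}\to\ker\pi$ with $f_j\mapsto\varphi^i_j$. Together these give a map $V_{n-1}^{\,n}\to\ker\pi$. It is injective if it is injective on the socle, that is, if the $\varphi^i_j$ are linearly independent. Now $\varphi^i_j$ involves only vectors $f^{i'}_{j'}$ with $j'-i'=j-i$, so we may fix $d=j-i$. Put $g_i=f^i_{i+d}$, so that $\varphi^i_{i+d}=g_i-g_{i+1}$.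
\begin{itemize}
\item $d=0$: here $0\le i\le n-1$, and $g_0,\dots,g_n$ are distinct basis vectors of $R$.
\item $d>0$: here $0\le i\le n-1-d$, $g_0=f^0_d=0$, and $g_1,\dots,g_{n-d}$ are distinct basis vectors.
\item $d<0$: here $-d\le i\le n-1$, $g_{-d},\dots,g_{n-1}$ are distinct basis vectors, and $g_n=f^n_{n+d}=0$.
\end{itemize}
In each case the differences $g_i-g_{i+1}$ are independent: in the first, they are successive differences of independent vectors; in the other two, their span contains all the basis vectors listed, and there are as many differences as basis vectors. Finally,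
\[
\dim\ker\pi=4+(n-1)(2n+1)-3=n(2n-1)=\dim V_{n-1}^{\,n}.\qedhere
\]
\end{proof}

So $0\to[V_{n-1}]^n\to[R]\to[J_\Lambda]\to0$ is exact. Hence $\operatorname{proj\,dim}[J_\Lambda]\le2$ and $\operatorname{proj\,dim}S_\Lambda\le3$. This completes the proof of Proposition~\ref{prop:gd}.

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

We know that $A_n$ is basic, $\operatorname{gl\,dim}A_n=4$ and $\det C(A_n)=1$. It remains to apply Proposition~\ref{prop:crit}.

\subsection{Left modules over $A_n$, $n\ge2$}
Let $\mathbf x=(-n^2,-n,-n,2n+1)$. Then $\mathbf xC=\sigma$ for the data of Proposition~\ref{prop:cartan}: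
\begin{itemize}
\item first column: $-4n^2-4n+(2n+1)^2=1$;
\item second and third columns: $-2n^2-3n+(2n+1)(n+1)=1$;
\item fourth column: $-n^2(2n+1)-2n(n+1)+(2n+1)(n^2+n+1)=(2n+1)(n+1)-2n(n+1)=n+1$.
\end{itemize}
If a torsionless $Q$ satisfied (a), (b), (c), Proposition~\ref{prop:crit} would give integers $u_X,u_Y\in\{0,1\}$ and $0\le u_V\le n$ with
\[
(2n+1)u_V=n^2+n(u_X+u_Y).
\]
Since $\gcd(n,2n+1)=1$, $n$ divides $u_V$, so $u_V\in\{0,n\}$. If $u_V=0$, the right side is positive, a contradiction. If $u_V=n$, then $u_X+u_Y=n+1\ge3$, a contradiction. (This is where $n\ge2$ is used: for $n=1$ the equation has the solution $u_X=u_Y=u_V=1$.)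

\subsection{Left modules over $A_n^{op}$, $n\ge4$}
Let $\mathsf D=\operatorname{Hom}_k(-,k)$. Then $A_n^{op}=\operatorname{End}_\Lambda(M)\cong\operatorname{End}_\Lambda(\mathsf DM)^{op}$. We have $\mathsf D\Lambda\cong\Lambda$. The module $\mathsf DX$ is two-dimensional, killed by $x$, with $y$ acting nontrivially, so $\mathsf DX\cong X$; exchanging the roles of $x$ and $y$, $\mathsf DY\cong Y$. So
\[
\mathsf DM\cong\Lambda\oplus X\oplus Y\oplus\mathsf DV_n,
\]
and Section~\ref{sec:criterion} applies to $\mathsf DM$, since duality preserves indecomposability, nonisomorphism and dimensions, and replaces endomorphism rings by their opposites. The global dimension of $A_n^{op}$ is $4$, the Cartan matrix is $C^T=C$, the vector of socle dimensions is $\tau=(1,1,1,n)$, and the tops of $\Lambda,X,Y$ have dimension $1$. Put $\mathbf x'=(-(n-1)^2,-(n-2),-(n-2),2n-3)$. Then $\mathbf x'C=\tau$: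
\begin{itemize}
\item first column: $-4(n-1)^2-4(n-2)+(2n+1)(2n-3)=(-4n^2+4n+4)+(4n^2-4n-3)=1$;
\item second and third columns: $-2(n-1)^2-3(n-2)+(n+1)(2n-3)=(-2n^2+n+4)+(2n^2-n-3)=1$;
\item fourth column: $-(2n+1)(n-1)^2-2(n+1)(n-2)+(n^2+n+1)(2n-3)$
\[
=(-2n^3+3n^2-1)+(-2n^2+2n+4)+(2n^3-n^2-n-3)=n .
\]
\end{itemize}
By Proposition~\ref{prop:crit}, a torsionless module satisfying (a), (b), (c) would give integers $u_X,u_Y\in\{0,1\}$ and $u_V$ such that, with $s=u_X+u_Y\in\{0,1,2\}$,
\[
(2n-3)u_V=(n-1)^2+(n-2)s .
\]
Multiply by $4$ and reduce modulo $m=2n-3$. Since $2(n-1)=m+1$ and $2(n-2)=m-1$, we have $4(n-1)^2\equiv1$ and $4(n-2)s\equiv-2s$. So $m$ divides $1-2s\in\{1,-1,-3\}$, which is impossible because $m\ge5$. This proves Theorem~\ref{thm:main}. \qed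

\begin{remark}
For $A_2^{op}$ and $A_3^{op}$ the criterion gives no information: the equations $u_V=1$ and $3u_V=4+s$ have the admissible solutions $u_V=1$ (any $s$), and $s=2$, $u_V=2$.
\end{remark}

\section{Global dimension at most three}\label{sec:three}

We now prove Theorem~\ref{thm:three}. Condition (d) is automatic, and the main issue is (c). In the form of Lemma~\ref{lem:c}, (c) involves $Q^*$, and $Q^*$ has small projective dimension: by \eqref{eq:tr} it is a second syzygy of $\operatorname{Tr}Q$ up to projective summands, so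
\begin{equation}\label{eq:pd}
\operatorname{proj\,dim}Q^*\le\max\{0,\operatorname{gl\,dim}A-2\}.
\end{equation}
Note also that $Q^*\subseteq P_0^*$ is finitely generated, as $A$ is right noetherian.

\subsection{Global dimension at most two}

\begin{proposition}\label{prop:gd2}
If $\operatorname{gl\,dim}A\le2$, every torsionless $Q\in\operatorname{mod}A$ satisfies \textup{(c)}. Hence every minimal left ideal of $A$ satisfies \textup{(a)--(d)}.
\end{proposition}

\begin{proof}
By \eqref{eq:pd}, $Q^*$ is projective, so $\operatorname{Tor}_k(Q^*,Q)=0$ for $k\ge1$, and $Q^*\otimes_AQ\cong\operatorname{Hom}_A(Q^{**},Q)$, where $f\otimes q$ corresponds to $\alpha\mapsto\alpha(f)q$. Let $j:Q\to Q^{**}$ be the canonical map, $j(z)(f)=f(z)$. Under the isomorphism, $\mu$ becomes $\varphi\mapsto\varphi j$. Suppose $\varphi j=0$, and embed $Q$ in $A^t$. Each component of $\varphi:Q^{**}\to A^t$ is evaluation at some $f\in Q^*$, since $Q^*$ is finitely generated projective and so $Q^{***}=Q^*$. Then $f(z)=0$ for all $z\in Q$, so $f=0$. Hence $\varphi=0$, and $\mu$ is injective.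 Apply Lemma~\ref{lem:c}. The last statement follows, since (a) and (b) hold for minimal left ideals, as shown in Section~\ref{sec:intro}.
\end{proof}

\subsection{What changes in global dimension three}
Now only $\operatorname{proj\,dim}Q^*\le1$ is guaranteed. We shall see that, for torsionless $Q$, $\operatorname{Tor}_k(Q^*,Q)$ still vanishes for $k\ge1$, but that $\ker\mu$ is isomorphic to $\operatorname{Ext}^1_A(E,Q)$ with $E=\operatorname{Ext}^1_A(Q^*,A)$. This $E$ satisfies $E^*=0$ and $\operatorname{Ext}^1_A(E,A)=0$. So we let $\mathcal E$ be the class of $E\in\operatorname{mod}A$ with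
\[
E^*=0,\qquad\operatorname{Ext}^1_A(E,A)=0,
\]
and $\mathcal C$ the class of torsionless $Q\in\operatorname{mod}A$ with $\operatorname{Ext}^1_A(E,Q)=0$ for all $E\in\mathcal E$. We do not know whether minimal left ideals lie in $\mathcal C$. But $A\in\mathcal C$, the class $\mathcal C$ is closed under finite direct sums, and it is closed under the kernels needed to prove (a) and (b). So a nonzero member of $\mathcal C$ of minimal length will take the place of a minimal left ideal.

\begin{lemma}\label{lem:kernels}
Let $Q\in\mathcal C$, let $T\in\operatorname{mod}A$ be torsionless and $h:Q\to T$. Then $\ker h\in\mathcal C$.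
\end{lemma}

\begin{proof}
As a submodule of $Q$, $\ker h$ is torsionless. Let $E\in\mathcal E$. Since $\operatorname{im}h$ is torsionless and $E^*=0$, $\operatorname{Hom}(E,\operatorname{im}h)=0$. So $\operatorname{Ext}^1(E,\ker h)$ embeds in $\operatorname{Ext}^1(E,Q)=0$.
\end{proof}

\begin{lemma}\label{lem:Cc}
If $\operatorname{gl\,dim}A\le3$, every $Q\in\mathcal C$ satisfies \textup{(c)}.
\end{lemma}

\begin{proof}
By \eqref{eq:pd} there is a resolution $0\to R_1\to R_0\xrightarrow{\pi}Q^*\to0$ by finitely generated projective right modules; we regard $R_1$ as a submodule of $R_0$. Dualizing gives an exact sequence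
\begin{equation}\label{eq:E}
0\to Q^{**}\to R_0^*\to R_1^*\to E\to0,
\end{equation}
which defines $E$; the first map is $\alpha\mapsto\alpha\pi$. Let $G=\operatorname{im}(R_0^*\to R_1^*)\cong R_0^*/Q^{**}$.

\emph{$E\in\mathcal E$.} Dualizing $R_0^*\to R_1^*\to E\to0$ gives $E^*=\ker(R_1\to R_0)=0$. Next, $G^*$ is the set of $r\in R_0^{**}=R_0$ which vanish on $Q^{**}$, that is, with $\alpha(\pi r)=0$ for all $\alpha\in Q^{**}=\operatorname{Hom}(Q^*,A)$. Since $Q^*\subseteq P_0^*$ is torsionless, this means $\pi r=0$. So $G^*=R_1$ inside $R_0$. Dualizing $0\to G\to R_1^*\to E\to0$ gives the exact sequence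
\[
0\to E^*\to R_1\to G^*\to\operatorname{Ext}^1(E,A)\to0 .
\]
Its middle map, followed by $G^*\subseteq R_0$, is the inclusion $R_1\subseteq R_0$; so it is onto $G^*$, and $\operatorname{Ext}^1(E,A)=0$.

\emph{Tor.} We have $\operatorname{Tor}_k(Q^*,Q)=0$ for $k\ge2$. Identify $R_i\otimes_AQ$ with $\operatorname{Hom}_A(R_i^*,Q)$. Then $\operatorname{Tor}_1(Q^*,Q)$ is the kernel of $\operatorname{Hom}(R_1^*,Q)\to\operatorname{Hom}(R_0^*,Q)$, which is $\operatorname{Hom}(E,Q)$ by \eqref{eq:E}. It is zero, since $Q$ is torsionless and $E^*=0$.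

\emph{Injectivity of $\mu$.} The group $Q^*\otimes_AQ$ is the cokernel of $\operatorname{Hom}(R_1^*,Q)\to\operatorname{Hom}(R_0^*,Q)$. Let $j:Q\to Q^{**}\to R_0^*$ be the canonical map, $j(z)(r)=(\pi r)(z)$. The composite of $\operatorname{Hom}(R_0^*,Q)\to Q^*\otimes_AQ$ with $\mu$ is $\varphi\mapsto\varphi j$. Indeed, $r\otimes q\in R_0\otimes_AQ$ corresponds to $\varphi:\rho\mapsto\rho(r)q$ and maps to $\pi r\otimes q$; and $\mu(\pi r\otimes q)$ sends $z$ to $(\pi r)(z)q=\varphi(j(z))$.

Let $\varphi\in\operatorname{Hom}(R_0^*,Q)$ with $\varphi j=0$. We have to show that $\varphi$ comes from $\operatorname{Hom}(R_1^*,Q)$. Embed $Q$ in $A^t$. Each component $R_0^*\to A$ of $\varphi$ is evaluation at some $r\in R_0$. From $\varphi j=0$ we get $(\pi r)(z)=0$ for all $z\in Q$, so $\pi r=0$. Then for $\alpha\in Q^{**}$ the component of $\varphi(\alpha\pi)$ is $\alpha(\pi r)=0$. So $\varphi$ vanishes on $Q^{**}$ and factors through $G$. The obstruction to extending the resulting map $G\to Q$ to $R_1^*$ lies in $\operatorname{Ext}^1(E,Q)$, which is zero because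 $Q\in\mathcal C$ and $E\in\mathcal E$. So $\varphi$ comes from $\operatorname{Hom}(R_1^*,Q)$.

Hence $\mu$ is injective, and Lemma~\ref{lem:c} gives (c).
\end{proof}

For an arbitrary torsionless $Q$, the same argument shows that $\varphi j=0$ if and only if $\varphi$ vanishes on $Q^{**}$ (the image of $j$ lies in $Q^{**}$), so that $\ker\mu\cong\operatorname{Hom}(G,Q)/\operatorname{im}\operatorname{Hom}(R_1^*,Q)\cong\operatorname{Ext}^1(E,Q)$, as announced. The hypothesis $\operatorname{gl\,dim}A\le3$ enters only through $\operatorname{proj\,dim}Q^*\le1$ and the finiteness in (d).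

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Choose $0\ne Q\in\mathcal C$ of minimal length; this is possible since $0\ne A\in\mathcal C$. Then (d) is clear, and (c) is Lemma~\ref{lem:Cc}. By Lemma~\ref{lem:kernels} and minimality, every nonzero map from $Q$ to a torsionless module in $\operatorname{mod}A$ is injective. In particular, nonzero endomorphisms of $Q$ are injective, hence bijective as $Q$ has finite length. This is (a).

For (b), let $D=\operatorname{End}_A(Q)$. An element of the kernel of $Q\otimes_DQ^*\to A$ can be written as $\sum q_i\otimes f_i$ with left $D$-independent $f_i$. So if (b) fails, there is a least $s\ge1$ for which there are left $D$-independent $f_1,\dots,f_s\in Q^*$ and $(q_1,\dots,q_s)\ne0$ in $Q^s$ with $\sum_if_i(q_i)=0$. A nonzero $f_1$ is injective, so $s\ge2$. Let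
\[
N=\ker\bigl((f_1,\dots,f_s):Q^s\to A\bigr)\ne0 .
\]
By Lemma~\ref{lem:kernels}, applied to $Q^s\in\mathcal C$, we have $N\in\mathcal C$. By minimality of $s$, $N\cap(Q^{s-1}\times0)=0$, so the last projection $N\to Q$ is injective. By minimality of the length of $Q$ it is bijective. Composing its inverse with the projections $N\to Q$, we find $d_i\in D$ with
\[
N=\{(qd_1,\dots,qd_s):q\in Q\},\qquad d_s=1 .
\]
So $\sum_if_i(qd_i)=0$ for all $q\in Q$, that is, $\sum_id_if_i=0$ with $d_s=1$. This contradicts the independence of the $f_i$. So (b) holds.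
\end{proof}

\begin{thebibliography}{1}
\bibitem{GHI} \emph{A Generalization Of Heredity Ideals} (as printed: A GENERALIZATION OF HEREDITY IDEALS), \url{https://projecteuclid.org/journalArticle/Download?urlid=10.21099%2Ftkbjm%2F1496161463}, doi:10.21099/tkbjm/1496161463.
\end{thebibliography}

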